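\title{Exponents of $b$-functions and restriction to torus fixed points in prehomogeneous vector spaces}

\begin{abstract}
Let $f$ be a relative invariant of a prehomogeneous vector space $(G,V)$ with $G$ reductive. Take a point of the closed orbit in $\{f\neq0\}$, a maximal torus $T$ of its isotropy group, and the restriction $f'$ of $f$ to $V'=V^T$, which is a relative invariant of a smaller prehomogeneous vector space. We prove the conjecture that the roots of the $b$-functions of $f$ and $f'$ agree modulo integers. The proof attaches to $f$ a twisted de Rham complex over $\mathbb C(s)$ with a shift operator $s\mapsto s+1$, shows by localization to the fixed points of $T$ that its Euler class is the same for $V$ and for $V'$, and reads the $b$-function off that class by Fourier transform. We also compute the total shift of the roots, determine when the two $b$-functions coincide, and extend the result to several relative invariants.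
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Relative invariants and $b$-functions}

Let $G$ be a complex reductive group (a linear algebraic group with trivial unipotent radical, not necessarily connected) acting linearly on a complex vector space $V$ of dimension $n$. Assume that $V$ is \emph{prehomogeneous}, that is, $G$ has a dense orbit in $V$. Invariant polynomials are then constant, and their role is taken by \emph{relative invariants}: for a character $\phi$ of $G$ put
\[
\mathbb C[V]_{G,\phi}=\{f\in\mathbb C[V] : f(gv)=\phi(g)f(v)\ \text{for all } g\in G,\ v\in V\}.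
\]
Fix a nonzero $f\in\mathbb C[V]_{G,\phi}$. It spans $\mathbb C[V]_{G,\phi}$ and is homogeneous, of degree $q$ say. The dual space $V^*$ is prehomogeneous too, and it carries a nonzero relative invariant $f^*$ of character $\phi^{-1}$, unique up to a scalar and homogeneous of degree $q$; the proofs are recalled in Section~\ref{sec:geometry}.

Let $x_1,\dots,x_n$ be linear coordinates on $V$ and $\xi_1,\dots,\xi_n$ the dual coordinates on $V^*$, and let $f^*(\partial)$ be the operator obtained from $f^*$ by substituting $\partial_i=\partial/\partial x_i$ for $\xi_i$. This operator lowers powers of $f$ by one, and the \emph{$b$-function} of $f$ is the factor that appears: it is the polynomial $b(s)$ with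
\begin{equation}\label{eq:bfunction}
f^*(\partial)f^{s+1}=b(s)f^s .
\end{equation}
Here $f^s$ is a symbol that is differentiated by the rule $\partial_i(gf^s)=(\partial_ig+s\,g\,\partial_if/f)f^s$, and $f^{s+1}$ stands for $f\cdot f^s$. We take as known that $b$ exists and has degree $q$, and we write $b(s)=b_0\prod_{j=1}^q(s+\alpha_j)$ with $b_0\ne0$. Rescaling $f$ or $f^*$ changes only $b_0$, so the content of $b$ is the multiset of \emph{exponents} $\alpha_j$. For $f=x^q$ on the line, \eqref{eq:bfunction} reads $\partial^qx^{qs+q}=(qs+q)\cdots(qs+1)\,x^{qs}$, and the exponents are $\frac1q,\frac2q,\dots,1$.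

\subsection{Restriction to the fixed points of a torus}

Let $Y=\{v\in V: f(v)\neq0\}$. It is known that exactly one $G$-orbit $O_1$ is closed in $Y$. Fix $v_1\in O_1$, let $H=G_{v_1}$ be its isotropy group and $T$ a maximal torus of $H$, and put
\[
N=N_G(T),\qquad G'=N/T,\qquad V'=V^T=\{v\in V: gv=v \text{ for all } g\in T\}.
\]
The group $G'$ acts on $V'$, and $v_1\in V'$. For $g\in H$ we have $f(v_1)=f(gv_1)=\phi(g)f(v_1)$, so $\phi$ is trivial on $H$; hence $\phi$ induces a character of $G'$, again written $\phi$. The following theorem is known.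

\begin{theorem}\label{thm:A}
\begin{enumerate}
\item[(1)] $V'$ is $G'$-prehomogeneous, and the orbit $G'v_1$ is open and dense in $V'$.
\item[(2)] The isotropy group $G'_{v_1}$ is finite.
\item[(3)] Restriction of polynomials induces an isomorphism $\mathbb C[V]_{G,\phi}\to\mathbb C[V']_{G',\phi}$.
\end{enumerate}
\end{theorem}

Thus $f'=f|_{V'}$ is the relative invariant of character $\phi$ of a smaller prehomogeneous vector space. Let $b'(s)=b_0'\prod_{j=1}^q(s+\alpha'_j)$ be its $b$-function, defined with the relative invariant $f'^*$ of character $\phi^{-1}$ on $V'^*$; it again has degree $q$. How much of $b$ does $b'$ remember? Since $f$ is determined by $f'$, one might hope for all of it. Two examples show that this is too much and suggest the right question.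

\begin{example}[Quadratic forms]\label{ex:quadric}
Let $G=\mathbb C^\times\times SO_n$ act on $V=\mathbb C^n$, $n\ge2$, and let $f=\sum x_i^2$, $f^*=\sum\xi_i^2$. Summing $\partial_i^2f^{s+1}=2(s+1)f^s+4s(s+1)x_i^2f^{s-1}$ over $i$ gives $b(s)=4(s+1)(s+\frac n2)$. Here $Y$ is a single orbit. For $v_1=(1,0,\dots,0)$ the identity component of $H$ is $SO_{n-1}$, and a maximal torus of $SO_{n-1}$ fixes a subspace of $\mathbb C^{n-1}$ of dimension $0$ or $1$ according as $n-1$ is even or odd. So $n'=\dim V'$ is $1$ for odd $n$ and $2$ for even $n$, the form $f'$ is nondegenerate in $n'$ variables, and $b'(s)=4(s+1)(s+\frac{n'}2)$. The restriction remembers the parity of $n$ and nothing more: the exponent $\frac n2$ is recovered modulo $\mathbb Z$.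
\end{example}

\begin{example}[Determinants]\label{ex:det}
Let $G=GL_m\times GL_m$ act on $V=M_m(\mathbb C)$ by $(g_1,g_2)x=g_1xg_2^{-1}$, and let $f=\det$ and $v_1=1$. Then $H$ is the diagonal copy of $GL_m$, and for the diagonal torus $T$ the space $V'$ consists of the diagonal matrices. Up to scalars, $b(s)=\prod_{i=1}^m(s+i)$, while $f'=x_{11}\cdots x_{mm}$ has $b'(s)=(s+1)^m$. For $m=2$ these are the polynomials of Example~\ref{ex:quadric} with $n=4$.
\end{example}

In both examples the exponents move by integers. To forget such moves, put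
\[
b^{\exp}(t)=\prod_{j=1}^q\bigl(t-e^{2\pi\sqrt{-1}\,\alpha_j}\bigr),\qquad b'^{\exp}(t)=\prod_{j=1}^q\bigl(t-e^{2\pi\sqrt{-1}\,\alpha'_j}\bigr).
\]
The following conjecture is posed in \cite{Chevalleytype}.

\medskip
\noindent\textbf{Conjecture.} \emph{In the situation above, $b^{\exp}(t)=b'^{\exp}(t)$.}
\medskip

We prove it in the following form.

\begin{theorem}\label{thm:main}
There is a rational function $r\in\mathbb C(s)^\times$ with
\begin{equation}\label{eq:main}
\prod_{j=1}^q\frac{s+\alpha_j}{s+\alpha_j'}=\frac{r(s+1)}{r(s)} .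
\end{equation}
Consequently $b^{\exp}(t)=b'^{\exp}(t)$.
\end{theorem}

For $q=0$ both products are empty and $r=1$ will do, so we assume $q\ge1$ from now on.

\subsection{The method}

The identity \eqref{eq:bfunction} cannot simply be restricted to $V'$, because $f^*(\partial)$ differentiates in directions normal to $V'$. We therefore look for an object that sees $b$ only up to factors $r(s+1)/r(s)$ and that, in exchange, depends only on the fixed points of $T$. Let $h$ be the linear form $d\log f(v_1)$ on $V$. The object is the de Rham complex of $Y$ twisted by $e^{-h}f^s$, with coefficients in $\mathbb C(s)$, together with the operator $f^s\mapsto f^{s+1}$. Its cohomology groups are finite-dimensional difference modules, and their alternating sum $\chi(Y)$ in a Grothendieck group behaves like an Euler characteristic (Section~\ref{sec:complex}). The proof then has three steps, with $Y'=Y\cap V'$.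
\begin{enumerate}
\item[(I)] $\chi(Y)=\chi(Y')$, because the points moved by $T$ contribute nothing (Section~\ref{sec:localization}).
\item[(II)] All the cohomology of $Y$ is a sum of copies of one rank-one difference module determined by $b$; likewise for $Y'$ and $b'$ (Section~\ref{sec:fourier}).
\item[(III)] On $Y'$ exactly one copy occurs, so no cancellation can make the equality in (I) vacuous (Section~\ref{sec:end}).
\end{enumerate}
Section~\ref{sec:example} shows the mechanism on a quadratic form in three variables. Two complements follow the proof and are not used in it. Section~\ref{sec:degree} computes the degree of $r$, which is the total shift $\sum_j(\alpha_j-\alpha'_j)$, and determines when $b$ and $b'$ agree up to a scalar. Section~\ref{sec:several} treats several relative invariants at once.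

\section{Difference equations and a cone in three variables}\label{sec:example}

The equation $I(s+1)=\prod_j(s+\alpha_j)\,I(s)$ is solved by $\prod_j\Gamma(s+\alpha_j)$, and moving an $\alpha_j$ by an integer multiplies this solution by a rational function. The next lemma is the algebraic form of this remark; it shows that \eqref{eq:main} is a restatement of the conjecture.

\begin{lemma}\label{lem:shift}
\begin{enumerate}
\item[(a)] A rational function $\rho$ with $\rho(s+1)=\rho(s)$ is constant.
\item[(b)] For complex numbers $\alpha_1,\dots,\alpha_q,\alpha'_1,\dots,\alpha'_q$ the following are equivalent: \textup{(i)} the identity \eqref{eq:main} holds for some $r\in\mathbb C(s)^\times$; \textup{(ii)} after renumbering, $\alpha_j-\alpha'_j\in\mathbb Z$ for all $j$; \textup{(iii)} $b^{\exp}(t)=b'^{\exp}(t)$. The function $r$ is unique up to a scalar.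
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set of poles of $\rho$ is finite and stable under translation by $1$, hence empty. The polynomial $\rho-\rho(0)$ vanishes on $\mathbb Z$.

(b) Conditions (ii) and (iii) are equivalent because $e^{2\pi\sqrt{-1}\alpha}$ determines $\alpha$ modulo $\mathbb Z$. Assume (i). Since $\operatorname{ord}_a r(s+1)=\operatorname{ord}_{a+1}r(s)$, the orders of $r(s+1)/r(s)$ at the points of a coset $a+\mathbb Z$ add up to $0$. So each coset contains as many of the $-\alpha_j$ as of the $-\alpha'_j$, which is (ii). Assume (ii). If $\alpha=\alpha'+m$ with $m\ge0$, then $\rho=\prod_{i=0}^{m-1}(s+\alpha'+i)$ satisfies $\rho(s+1)/\rho(s)=(s+\alpha)/(s+\alpha')$; for $m<0$ exchange the roles and invert. The product of these functions over $j$ is an $r$ as in (i). Uniqueness follows from (a).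
\end{proof}

The smallest case of Example~\ref{ex:quadric} with $T\neq1$ is $n=3$. Take coordinates $(x,y,z)$ with
\[
f=x^2-yz,\qquad f^*(\partial)=\partial_x^2-4\partial_y\partial_z,\qquad v_1=(1,0,0),
\]
and with $T$ acting by $(x,y,z)\mapsto(x,ay,a^{-1}z)$, $a\in\mathbb C^\times$. Then $V'$ is the $x$-axis, $f'=x^2$ and $f'^*(\partial)=\partial_x^2$. From
\[
\partial_x^2f^{s+1}=2(s+1)f^s+4s(s+1)x^2f^{s-1},\qquad \partial_y\partial_zf^{s+1}=-(s+1)f^s+s(s+1)yzf^{s-1}
\]
we get $b(s)=4(s+1)(s+\frac32)$, while $b'(s)=(2s+2)(2s+1)=4(s+1)(s+\frac12)$. The difference $4(s+1)$ is the contribution of the normal derivatives. The linear form $d\log f(v_1)$ is $h=2x$.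

On the real form $\{x\in\mathbb R,\ z=\bar y\}$ we have $f=x^2-|y|^2$, and $f^*(\partial)=\partial_x^2-\Delta$ with $\Delta$ the Laplacian of the $y$-plane. With $dA$ the area element of that plane, consider for real $s>1$ the integrals
\[
I(s)=\int_{|y|<x}e^{-2x}\,(x^2-|y|^2)^s\,dx\,dA(y),\qquad I'(s)=\int_0^\infty e^{-2x}x^{2s}\,dx .
\]
The function $f^{s+1}$, extended by zero outside the cone, is of class $C^2$, so we may integrate \eqref{eq:bfunction} against $e^{-2x}$ and move the derivatives onto the exponential. Since $(\partial_x^2-\Delta)e^{-2x}=4e^{-2x}$, this gives $b(s)I(s)=4I(s+1)$, and in the same way $b'(s)I'(s)=4I'(s+1)$. On the other hand, integrating over the circles $|y|=\text{const}$, which are the orbits of the compact part of $T$, gives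
\[
\int_{|y|<x}(x^2-|y|^2)^s\,dA=\pi\int_0^{x^2}(x^2-\rho)^s\,d\rho=\frac{\pi\,x^{2s+2}}{s+1},
\]
and therefore
\begin{equation}\label{eq:cone}
I(s)=\frac{\pi\,I'(s+1)}{s+1}=\pi\bigl(s+\tfrac12\bigr)I'(s).
\end{equation}
Dividing the two difference equations yields $b(s)/b'(s)=r(s+1)/r(s)$ with $r=s+\frac12$.

The example contains the plan of the proof: integration against $e^{-h}$ turns $b$ into the coefficient of a difference equation, and the symmetry under $T$ makes the solutions for $V$ and for $V'$ proportional over $\mathbb C(s)$. What does not generalize is the choice of a domain of integration and the evaluation \eqref{eq:cone}. We replace integrals by integrands modulo exact ones, and the evaluation by an Euler characteristic argument. Example~\ref{ex:cone-algebraic} below recovers \eqref{eq:cone} in that language.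

\section{The open sets $Y$, $Y'$ and their duals}\label{sec:geometry}

We write $\langle\xi,v\rangle$ for the pairing of $V^*$ and $V$; the group acts on $V^*$ by $\langle g\xi,v\rangle=\langle\xi,g^{-1}v\rangle$. Let $n'=\dim V'$, and let $\mathfrak g,\mathfrak h,\mathfrak n$ be the Lie algebras of $G,H,N$. We use the following standard facts on complex linear algebraic groups.
\begin{enumerate}
\item[(G1)] An orbit $Gv$ is smooth and locally closed, with tangent space $\mathfrak gv$ at $v$. A dense orbit is open.
\item[(G2)] The maximal tori of a connected group are conjugate.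
\item[(G3)] If $T$ is a torus in a reductive group $G$, then $N_G(T)^0=Z_G(T)^0$, and this group is reductive.
\item[(G4)] (Polar decomposition.) If $K$ is a maximal compact subgroup of a reductive group $G$, with Lie algebra $\mathfrak k$, then $\mathfrak g=\mathfrak k\oplus i\mathfrak k$ and $K\times\mathfrak k\to G$, $(k,X)\mapsto k\exp(iX)$, is bijective. Every compact subgroup lies in a maximal one.
\end{enumerate}
By (G3), the group $G'=N/T$ is reductive. So everything proved for $(G,V,f)$ applies to $(G',V',f')$.

A nonzero relative invariant has no zero on the dense orbit, and the quotient of two of them with the same character is constant there. Hence $\mathbb C[V]_{G,\phi}=\mathbb Cf$. The homogeneous components of $f$ lie in $\mathbb C[V]_{G,\phi}$, so only one is nonzero, and $f$ is homogeneous.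

\subsection{The dual space}\label{sub:dual}

Fix $K$ as in (G4) and a $K$-invariant Hermitian inner product $(\cdot,\cdot)$ on $V$, linear in the first argument. For $v\in V$ let $v^\dagger=(\cdot,v)\in V^*$; the map $v\mapsto v^\dagger$ is an antilinear bijection. Define the bijection $\sigma:G\to G$ by $\sigma(k\exp(iX))=k\exp(-iX)$, and put $\bar f(v^\dagger)=\overline{f(v)}$. In orthonormal coordinates $v^\dagger$ has the conjugate coordinates of $v$, and $\bar f$ is the polynomial on $V^*$ obtained from $f$ by conjugating the coefficients.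

\begin{lemma}\label{lem:dual}
The adjoint of the operator $g\in G$ on $V$ is $\sigma(g)^{-1}$, and $(gv)^\dagger=\sigma(g)v^\dagger$. The map $v\mapsto v^\dagger$ carries $G$-orbits onto $G$-orbits, $V^*$ is prehomogeneous, and $\bar f$ is a relative invariant of character $\phi^{-1}$. Thus $f^*=\bar f$ up to a scalar, and $\{f^*\neq0\}=Y^\dagger$.
\end{lemma}

\begin{proof}
Let $g=k\exp(iX)$. On $V$ the operator $k$ is unitary and $X$ is skew-adjoint, so $\exp(iX)$ is self-adjoint and the adjoint of $g$ is $\exp(iX)k^{-1}=\sigma(g)^{-1}$. Hence $(w,gv)=(\sigma(g)^{-1}w,v)$, which says $(gv)^\dagger=\sigma(g)v^\dagger$. As $\sigma$ is bijective, orbits go onto orbits, and the image of the open dense orbit is dense. Since $|\phi|=1$ on $K$, the number $d\phi(X)$ is purely imaginary and $\phi(\exp(iX))=e^{i\,d\phi(X)}>0$. Therefore $\overline{\phi(g)}=\phi(k)^{-1}\phi(\exp(iX))=\phi(\sigma(g))^{-1}$, and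
\[
\bar f(\sigma(g)v^\dagger)=\overline{f(gv)}=\phi(\sigma(g))^{-1}\bar f(v^\dagger). \qedhere
\]
\end{proof}

\subsection{The linear form $h$}

Let $F=\operatorname{grad}\log f:Y\to V^*$, with components $F_i=\partial_if/f$. Differentiating $\log f(gv)=\log f(v)+\text{const}$ in $v$ shows that $F(gv)=gF(v)$. Each derivative acts by $\partial_i(gf^{s+1})=\bigl((s+1)F_ig+\partial_ig\bigr)f^{s+1}$, so the coefficient of $s^q$ in \eqref{eq:bfunction} gives
\begin{equation}\label{eq:leading}
f^*(F(v))\,f(v)=b_0\neq0\qquad(v\in Y).
\end{equation}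
Put $\eta=F(v_1)\in V^*$ and $h(v)=\langle\eta,v\rangle$. By equivariance $\eta$ is fixed by $H$. So both $h$ and $f$ are $T$-invariant functions on $V$. The restriction of $h$ to $V'$ is $\eta'=d\log f'(v_1)\in V'^*$, and \eqref{eq:leading} for $V$ and for $V'$ gives
\begin{equation}\label{eq:c}
c:=f^*(\eta)=\frac{b_0}{f(v_1)}\neq0,\qquad c':=f'^*(\eta')=\frac{b_0'}{f(v_1)}\neq0 .
\end{equation}
These three properties, $T$-invariance, $c\ne0$ and $c'\neq0$, are all that we need from $h$.

\subsection{Homogeneity of $Y'$}

Let $Y'=Y\cap V'=\{f'\neq0\}$ and $\check Y'=\{f'^*\neq0\}\subset V'^*$. The set $Y$ may contain several orbits. The gain in passing to $V'$ is that this no longer happens.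

\begin{lemma}\label{lem:orbit}
$Y'=G'v_1$, and $\check Y'$ is a single $G'$-orbit.
\end{lemma}

\begin{proof}
We first show $O_1\cap V'=Nv_1$. The inclusion $\supset$ holds because $N$ preserves $V'$. Suppose $gv_1\in V'$. Then $g^{-1}Tg$ fixes $v_1$, so it is a torus in $H^0$ of the same dimension as $T$, hence maximal. By (G2), $g^{-1}Tg=kTk^{-1}$ with $k\in H^0$. Then $gk\in N$ and $gv_1=gkv_1\in Nv_1$.

Since $O_1$ is closed in $Y$, the set $Nv_1=O_1\cap V'$ is closed in $Y'$. It is dense in $V'$ by Theorem~\ref{thm:A}(1). Hence $Y'=Nv_1=G'v_1$. The second statement is Lemma~\ref{lem:dual} for $(G',V',f')$.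
\end{proof}

\section{Twisted de Rham complexes with a shift}\label{sec:complex}

\subsection{Difference modules}

Let $\mathbf k=\mathbb C(s)$ and let $\mathcal A=\mathbf k\langle\tau,\tau^{-1}\rangle$ be the ring with the relation $\tau\,p(s)=p(s+1)\,\tau$. An $\mathcal A$-module is a $\mathbf k$-vector space with an additive bijection $\tau$ such that $\tau(p(s)m)=p(s+1)\tau m$. For $\beta\in\mathbf k^\times$ let $L_\beta=\mathbf ke$ with $\tau e=\beta e$; it encodes the equation $I(s+1)=\beta(s)I(s)$, and it is simple because it is one-dimensional over $\mathbf k$. The $\mathbf k$-linear map $L_\beta\to L_{\beta'}$, $e\mapsto re'$, commutes with $\tau$ exactly when $\beta(s)r(s)=r(s+1)\beta'(s)$. Hence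
\begin{equation}\label{eq:iso}
L_\beta\cong L_{\beta'}\iff \beta(s)/\beta'(s)=r(s+1)/r(s)\ \text{ for some } r\in\mathbf k^\times .
\end{equation}
Let $\mathcal K$ be the Grothendieck group of the $\mathcal A$-modules of finite dimension over $\mathbf k$: it is generated by classes $[M]$ with $[M]=[M_1]+[M_2]$ for each exact sequence $0\to M_1\to M\to M_2\to0$. These modules have finite length, so by the Jordan--H\"older theorem $\mathcal K$ is the free abelian group on the isomorphism classes of simple modules. Along a bounded long exact sequence the alternating sum of classes is zero.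

\subsection{The complex $C^\bullet(X)$}

Let $X=\{g\neq0\}$ be a nonempty principal open subset of a complex vector space with coordinates $x_1,\dots,x_N$. The algebraic $p$-forms $\Omega^p(X)$ are the free $\mathbb C[X]$-module on the $dx_I$, $|I|=p$. Given $f\in\mathbb C[X]^\times$ and $h\in\mathbb C[X]$, put
\[
C^\bullet(X)=\Omega^\bullet(X)\otimes_{\mathbb C}\mathbf k,\qquad \nabla=d-dh\wedge{}+s\,\frac{df}f\wedge{},\qquad \tau\,\omega(s)=f\,\omega(s+1).
\]
One should read $\omega$ as the integrand $\omega\,e^{-h}f^s$: then $\nabla$ is the exterior derivative and $\tau$ is the substitution $s\mapsto s+1$. We have $\nabla^2=0$ because $-dh+s\,df/f$ is a closed $1$-form, $\tau$ is bijective with $\tau s=(s+1)\tau$, and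
\[
\nabla\tau\omega=df\wedge\omega(s+1)+f\Bigl(d-dh\wedge{}+s\frac{df}f\wedge\Bigr)\omega(s+1)=\tau\nabla\omega .
\]
So $C^\bullet(X)$ is a complex of $\mathcal A$-modules, and we write $H^p(X)$ for its cohomology. For a vector field $\theta$ on $X$ with contraction $\iota_\theta$ and Lie derivative $\mathcal L_\theta=d\iota_\theta+\iota_\theta d$, we have
\begin{equation}\label{eq:cartan}
\nabla\iota_\theta+\iota_\theta\nabla=\mathcal L_\theta-\theta(h)+s\,\theta(f)/f .
\end{equation}

The one deep input is finiteness. By Bernstein's theorem, the de Rham cohomology of a holonomic $\mathcal D$-module on a smooth variety over an algebraically closed field $\kappa$ of characteristic $0$ is finite-dimensional. A vector bundle with integrable connection is holonomic, and on an affine variety de Rham cohomology is computed by global forms. We use only this consequence: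
\begin{enumerate}
\item[(B)] If $X_\kappa$ is a smooth affine variety over $\kappa$ and $\omega_0$ is a closed $1$-form on it, then the complex $(\Omega^\bullet(X_\kappa),\,d+\omega_0\wedge)$ has finite-dimensional cohomology.
\end{enumerate}
Apply (B) with $\kappa$ an algebraic closure of $\mathbf k$ and $\omega_0=-dh+s\,df/f$. Extension of scalars from $\mathbf k$ to $\kappa$ commutes with cohomology, so each $H^p(X)$ is finite-dimensional over $\mathbf k$, and we may define the \emph{Euler class}
\[
\chi(X)=\sum_p(-1)^p[H^p(X)]\in\mathcal K .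
\]

\begin{remark}\label{rem:h}
The factor $e^{-h}$ cannot be omitted. Take $X=Y$ and $h=0$, and let $\theta=\sum x_i\partial_i$. By \eqref{eq:cartan}, $\nabla\iota_\theta+\iota_\theta\nabla$ acts on forms homogeneous of degree $w$ by $w+qs\in\mathbf k^\times$. So $C^\bullet(Y)$ is acyclic and carries no information.
\end{remark}

\subsection{Removing a hyperplane}

To use $\chi$ as an Euler characteristic we need additivity for a closed subset and its complement. Hyperplane sections are enough. The difficulty is that forms on the complement have poles of arbitrary order; the proof shows that only logarithmic poles matter, and these are controlled by the residue.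

\begin{lemma}\label{lem:additive}
Let $X,f,h$ be as above, $x=x_1$, $Z=X\cap\{x=0\}$ and $U=X\setminus Z$, and assume $Z\ne\emptyset$. With $f$ and $h$ restricted to $Z$ and $U$, there is an exact sequence of $\mathcal A$-modules
\[
\cdots\to H^p(X)\to H^p(U)\to H^{p-1}(Z)\xrightarrow{\ \delta\ }H^{p+1}(X)\to H^{p+1}(U)\to\cdots,
\]
where $\delta[\beta]=[\nabla(\frac{dx}x\wedge\tilde\beta)]$ for any $\tilde\beta\in C^{p-1}(X)$ that does not involve $dx$ and restricts to $\beta$. In particular $\chi(X)=\chi(U)+\chi(Z)$.
\end{lemma}

\begin{proof}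
Let $\Phi^p\subset C^p(X)$ be the span over $\mathbb C[X]\otimes\mathbf k$ of the $dx_I$ with $1\notin I$. Since $\mathbb C[Z]=\mathbb C[X]/(x)$, restriction identifies $\Phi^p/x\Phi^p$ with $C^p(Z)$. For $m\ge0$ put
\[
\Lambda_m^p=x^{-m}\Bigl(\Phi^p\oplus\frac{dx}x\wedge\Phi^{p-1}\Bigr)\subset C^p(U).
\]
These are $\mathcal A$-submodules, they increase with $m$, their union is $C^p(U)$, and $C^p(X)=\Phi^p\oplus\frac{dx}x\wedge x\Phi^{p-1}\subset\Lambda^p_0$. Let $D_i=\partial_i-\partial_ih+s\,\partial_if/f$ act on coefficients, so that $\nabla=\sum_idx_i\wedge D_i$, and let $\nabla'=\sum_{i\ge2}dx_i\wedge D_i$. The operator $\nabla'$ preserves $\Phi^\bullet$, commutes with $x$, and induces the differential $\nabla_Z$ of $C^\bullet(Z)$. For $\alpha\in\Phi^p$ and $\beta\in\Phi^{p-1}$,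
\begin{equation}\label{eq:poles}
\nabla\Bigl(x^{-m}\bigl(\alpha+\tfrac{dx}x\wedge\beta\bigr)\Bigr)=x^{-m}\Bigl(\nabla'\alpha+\tfrac{dx}x\wedge\bigl(xD_1\alpha-m\alpha-\nabla'\beta\bigr)\Bigr).
\end{equation}
So each $\Lambda_m^\bullet$ is a subcomplex.

Let $m\ge1$. Then $\Lambda^p_m/\Lambda^p_{m-1}=C^p(Z)\oplus C^{p-1}(Z)$, and by \eqref{eq:poles} the differential is $(\alpha,\beta)\mapsto(\nabla_Z\alpha,\,-m\alpha-\nabla_Z\beta)$. If $(\alpha,\beta)$ is a cocycle, then $\alpha=-\nabla_Z\beta/m$, and $(\alpha,\beta)$ is the image of $(-\beta/m,0)$. So the quotient is acyclic, $\Lambda_{m-1}^\bullet\to\Lambda^\bullet_m$ induces an isomorphism on cohomology, and, since cohomology commutes with increasing unions, so does $\Lambda_0^\bullet\to C^\bullet(U)$.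

The residue $\alpha+\frac{dx}x\wedge\beta\mapsto\beta|_Z$ identifies $\Lambda_0^p/C^p(X)$ with $C^{p-1}(Z)$, compatibly with $\mathcal A$, and by \eqref{eq:poles} with $m=0$ the differential becomes $-\nabla_Z$. The long exact sequence of $0\to C^\bullet(X)\to\Lambda^\bullet_0\to\Lambda^\bullet_0/C^\bullet(X)\to0$ is the one stated. The shift of degree gives $\chi(U)=\chi(X)-\chi(Z)$.
\end{proof}

\begin{example}[The cone, algebraically]\label{ex:cone-algebraic}
Return to $f=x^2-yz$ and $h=2x$. On $Y'=\{x\neq0\}\subset\mathbb C$ we have $\nabla x^m=\bigl((m+2s)x^{m-1}-2x^m\bigr)dx$. If $g\ne0$ is a Laurent polynomial with lowest degree $m_0$ and highest degree $m_1$, then $\nabla g$ has nonzero terms in the degrees $m_0-1$ and $m_1$. So $\nabla$ is injective and $dx$ is not in its image. The relations $2[x^m\,dx]=(m+2s)[x^{m-1}dx]$ show that $e'=[dx]$ spans $H^1(Y')$, and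
\[
\tau e'=[x^2dx]=(s+1)[x\,dx]=(s+1)(s+\tfrac12)\,e' .
\]
Thus $H^1(Y')=L_{b'/4}$ and $H^0(Y')=0$.

Apply Lemma~\ref{lem:additive} to $X=Y$ and the coordinate $y$. On $U=\{y\neq0,\ f\neq0\}$ the functions $x,y,w=f$ give an isomorphism with $\mathbb C\times\mathbb C^\times\times\mathbb C^\times$. For $\theta=w\partial_w$ the right side of \eqref{eq:cartan} acts on forms of degree $m$ in $w$ by $m+s\in\mathbf k^\times$, so $C^\bullet(U)$ is acyclic. On $Z=Y'\times\mathbb C$, with coordinates $x,z$, the functions $f=x^2$ and $h$ do not involve $z$; for $\theta=z\partial_z$ the right side of \eqref{eq:cartan} acts on forms of degree $m\geq0$ in $z$ by $m$, so only $m=0$ contributes and $H^\bullet(Z)=H^\bullet(Y')$. Hence $\delta:H^1(Y')\to H^3(Y)$ is an isomorphism and $H^p(Y)=0$ for $p\ne3$. With $e=[dx\wedge dy\wedge dz]$,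
\[
\nabla\Bigl(\frac{dy}y\wedge dx\Bigr)=s\,\frac{-y\,dz}{f}\wedge\frac{dy}y\wedge dx=\frac sf\,dx\wedge dy\wedge dz,
\]
so $\delta e'=s\,\tau^{-1}e$. Applying $\tau$ gives $(s+1)e=\delta(\tau e')$, that is, $e=(s+\frac12)\,\delta e'$. This is \eqref{eq:cone} without the factor $\pi$. One more application of $\tau$ gives $\tau e=(s+1)(s+\frac32)e$, so $H^3(Y)=L_{b/4}$.
\end{example}

In the example the removed stratum $U$ is acyclic, and one obtains an isomorphism of cohomology groups. In general we show only that its Euler class vanishes.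

\section{Localization to the fixed points of $T$}\label{sec:localization}

A space on which $\mathbb C^\times$ acts without fixed points has Euler characteristic zero. The same holds for $\chi$ when $f$ and $h$ are invariant: each class occurs twice, in consecutive degrees.

\begin{lemma}\label{lem:vanishing}
Let $a_1,\dots,a_N$ be integers with $a_1\neq0$ and let $\theta=\sum a_ix_i\partial_i$. Let $X=\{g\ne0\}$, where $g$ is an eigenvector of $\theta$ divisible by $x_1$, and assume $\theta f=\theta h=0$. Then $\chi(X)=0$.
\end{lemma}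

\begin{proof}
Write $\iota=\iota_\theta$ and $\mathcal L=\mathcal L_\theta$. The forms $x^\gamma g^{-m}dx_I$, with $x^\gamma$ a monomial, span $C^\bullet(X)$ over $\mathbf k$ and are eigenvectors of $\mathcal L$ with integer eigenvalues. So $C^\bullet(X)=\bigoplus_{w\in\mathbb Z}C^\bullet_w$, the sum of the eigenspaces of $\mathcal L$. By \eqref{eq:cartan}, $\nabla\iota+\iota\nabla=\mathcal L$. It follows that $\mathcal L$ commutes with $\nabla$ and with $\iota$, and both $\mathcal L$ and $\iota$ commute with $\mathcal A$ because $\theta f=0$. Thus each $C_w^\bullet$ is a subcomplex of $\mathcal A$-modules, and for $w\neq0$ the operator $\iota/w$ is a contracting homotopy. Only $C^\bullet_0$ has cohomology.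

Let $B^\bullet=\ker\iota\cap C_0^\bullet$. On $C_0^\bullet$ we have $\iota\nabla=-\nabla\iota$, so $B^\bullet$ is a subcomplex of $\mathcal A$-modules. The form $\epsilon=a_1^{-1}dx_1/x_1$ is regular on $X$ and closed, lies in $C^1_0$, and has $\iota\epsilon=1$. Every $\omega\in C^p_0$ can be written as $\omega=\iota(\epsilon\wedge\omega)+\epsilon\wedge\iota\omega$ with $\iota(\epsilon\wedge\omega)\in B^p$ and $\iota\omega\in B^{p-1}$. If $\beta+\epsilon\wedge\beta'=0$ with $\beta,\beta'\in B^\bullet$, then applying $\iota$ gives $\beta'=0$. So $C_0^p=B^p\oplus\epsilon\wedge B^{p-1}$, the map $\beta'\mapsto\epsilon\wedge\beta'$ is injective and $\mathcal A$-linear, and $\nabla(\epsilon\wedge\beta')=-\epsilon\wedge\nabla\beta'$. Therefore $H^p(X)\cong H^p(B^\bullet)\oplus H^{p-1}(B^\bullet)$ as $\mathcal A$-modules. The summands are finite-dimensional, and the alternating sum cancels.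
\end{proof}

From now on $f$ is the relative invariant and $h=\langle\eta,\cdot\rangle$, restricted to the subvarieties in question.

\begin{proposition}\label{prop:localization}
$\chi(Y)=\chi(Y')$ in $\mathcal K$.
\end{proposition}

\begin{proof}
Decompose $V=V'\oplus\bigoplus_{\mu\ne0}V_\mu$ into weight spaces of $T$. Each of the finitely many nonzero weights $\mu$ vanishes on a proper sublattice of lower rank in the lattice of cocharacters, so there is a cocharacter $\lambda:\mathbb C^\times\to T$ that pairs nontrivially with all of them. Choose coordinates adapted to the decomposition, with $x_1,\dots,x_m$ vanishing on $V'$, where $m=n-n'$. Then $x_j(\lambda(z)v)=z^{a_j}x_j(v)$ with $a_j\neq0$ for $j\le m$ and $a_j=0$ for $j>m$. The field $\theta=\sum a_jx_j\partial_j$ generates the action of $\lambda$, so $\theta f=\theta h=0$.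

Let $X_j=Y\cap\{x_1=\dots=x_j=0\}$ for $0\le j\le m$, so that $X_0=Y$ and $X_m=Y'$; all $X_j$ contain $v_1$. Let $U_j=X_{j-1}\setminus X_j$. It is the set $\{x_jf\neq0\}$ in the space with coordinates $x_j,\dots,x_n$, and $x_jf$ is an eigenvector of $\theta$. Lemma~\ref{lem:vanishing} gives $\chi(U_j)=0$, and Lemma~\ref{lem:additive} gives $\chi(X_{j-1})=\chi(U_j)+\chi(X_j)=\chi(X_j)$.
\end{proof}

\section{The cohomology in terms of $b$}\label{sec:fourier}

This section uses no group. Let $V$ be a vector space of dimension $n$, let $f\in\mathbb C[V]$, $f^*\in\mathbb C[V^*]$ and $b\in\mathbb C[s]$ be nonzero polynomials satisfying \eqref{eq:bfunction}, and let $\eta\in V^*$ with $c=f^*(\eta)\neq0$. Put $h=\langle\eta,\cdot\rangle=\sum\eta_ix_i$, $Y=\{f\neq0\}$ and $\check Y=\{f^*\neq0\}$.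

Let $D(V)$ be the Weyl algebra, generated by the $x_i$ and $\partial_i$ with $[\partial_i,x_j]=\delta_{ij}$. It acts on $M=(\mathbb C[Y]\otimes\mathbf k)f^s$ by the rule of Section~\ref{sec:intro}, and $\mathcal A$ acts by $\tau(g(s)f^s)=g(s+1)f\cdot f^s$. The two actions commute, since
\[
\partial_i\tau(gf^s)=\bigl(f\,\partial_ig(s+1)+(s+1)g(s+1)\,\partial_if\bigr)f^s=\tau\partial_i(gf^s).
\]
Identifying $g\,dx_I$ with $gf^s\otimes dx_I$, we have $C^\bullet(Y)=M\otimes\bigwedge^\bullet V^*$ with $\nabla=\sum_i(\partial_i-\eta_i)\otimes dx_i\wedge$.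

In top degree, integration by parts is immediate: $H^n(Y)=M/\sum_i(\partial_i-\eta_i)M$, so $f^*(\partial)$ acts on it by $c$, and \eqref{eq:bfunction} gives $c\,\tau[f^s]=b(s)[f^s]$. This concerns a single class, which might even be zero, whereas $\chi(Y)$ involves all classes in all degrees. The remedy is to view $M$ as living on $V^*$, where the complex depends only on $M$ near the point $\eta$, and there to separate the variable $s$ from the rest.

Let $R=\mathbb C[V^*]=\mathbb C[\xi_1,\dots,\xi_n]$. For an $R$-module $Q$ let $\operatorname{Kos}^\bullet(Q)=Q\otimes\bigwedge^\bullet V^*$ with the differential $\sum_i(\xi_i-\eta_i)\otimes dx_i\wedge$. This is the Koszul complex of $Q$ at the point $\eta$.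

\begin{lemma}\label{lem:koszul}
\begin{enumerate}
\item[(a)] An element $p\in R$ acts on $H^\bullet(\operatorname{Kos}(Q))$ by the scalar $p(\eta)$.
\item[(b)] The map $Q\to Q[1/f^*]$ induces an isomorphism on Koszul cohomology.
\item[(c)] $H^n(\operatorname{Kos}(\mathbb C[\check Y]))=\mathbb C$, and the other cohomology groups vanish.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Contraction with the $i$-th basis vector of $V$ is a homotopy between $\xi_i-\eta_i$ and $0$, and $p-p(\eta)$ lies in the ideal generated by the $\xi_i-\eta_i$. (b) Localization is exact, so the cohomology of $\operatorname{Kos}(Q[1/f^*])$ is the localization of that of $\operatorname{Kos}(Q)$, on which $f^*$ already acts by $c\ne0$. (c) By (b) we may replace $\mathbb C[\check Y]$ by $R$. The complex $\operatorname{Kos}^\bullet(R)$ is the tensor product of the complexes $\mathbb C[\xi_i]\xrightarrow{\xi_i-\eta_i}\mathbb C[\xi_i]$, each with cohomology $\mathbb C$ in degree $1$.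
\end{proof}

The substitution $\xi_i=\partial_i$, $\partial_{\xi_i}=-x_i$ respects the commutation relations and identifies $D(V^*)$ with $D(V)$; this is the algebraic Fourier transform. It makes $M$ an $R$-module with $C^\bullet(Y)=\operatorname{Kos}^\bullet(M)$. Put
\[
P=M[1/f^*]=\mathbb C[\check Y]\otimes_RM,
\]
and let $u\in P$ be the image of $f^s$. A module over the ring $D(\check Y)$ of differential operators on $\check Y$ is a $\mathbb C[\check Y]$-module with commuting operators $\partial_{\xi_i}$ satisfying the Leibniz rule $[\partial_{\xi_i},g]=\partial g/\partial\xi_i$. The module $P$ is one, by $\partial_{\xi_i}(g\otimes m)=\partial g/\partial\xi_i\otimes m+g\otimes\partial_{\xi_i}m$, and $\mathcal A$ acts on the second factor, commuting with $D(\check Y)$.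

\begin{lemma}\label{lem:P}
$P=\mathbf k\,D(\check Y)\,u$, $\ u\neq0$, and $f^*\tau u=b(s)u$.
\end{lemma}

\begin{proof}
The last relation is \eqref{eq:bfunction}. Applying $\tau^{-j}$ to \eqref{eq:bfunction} gives $f^*(\partial)f^{s-j+1}=b(s-j)f^{s-j}$, where $f^{s-j}=f^{-j}f^s$. As $b(s-j)\in\mathbf k^\times$, induction on $j$ shows $f^{s-j}\in\mathbf kD(V)f^s$, and these elements generate $M$ over $\mathbb C[V]\otimes\mathbf k$. So $M=\mathbf kD(V)f^s$, which gives the first claim. Finally $u=0$ would mean that some power of $f^*$ kills $f^s$, but $f^*(\partial)^jf^s=b(s-1)\cdots b(s-j)f^{s-j}\neq0$.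
\end{proof}

So $u$ generates $P$ and is an eigenvector of $\tau^\sharp:=f^*\tau$. We would like to conclude that $\tau^\sharp$ acts by $b(s)$ on a $\mathbb C$-form of $P$, but $\tau^\sharp$ does not commute with the vector fields on $\check Y$. It does after a twist, which amounts to tensoring $P$ with $(f^*)^{s}$. Let functions act as before, and let a vector field $\theta$ on $\check Y$ act by
\[
\theta^\sharp m=\theta m+s\,\frac{\theta(f^*)}{f^*}\,m .
\]
The operators $\partial_{\xi_i}^\sharp$ satisfy the Leibniz rule, and they commute because the second derivatives of $\log f^*$ are symmetric. So they define a second, $\mathbf k$-linear action of $D(\check Y)$ on $P$, with $(g\theta)^\sharp=g\theta^\sharp$. The operator $\tau^\sharp$ commutes with functions, satisfies $\tau^\sharp s=(s+1)\tau^\sharp$, and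
\begin{equation}\label{eq:twist}
\tau^\sharp\theta^\sharp m=f^*\theta\tau m+(s+1)\theta(f^*)\tau m=\theta(f^*\tau m)+s\,\theta(f^*)\tau m=\theta^\sharp\tau^\sharp m .
\end{equation}
Let $Q\subset P$ be the submodule generated by $u$ for the twisted action of $D(\check Y)$; no coefficients from $\mathbf k$ are allowed. Since $\tau^\sharp$ and $b(s)$ both commute with the twisted action and agree on $u$,
\begin{equation}\label{eq:eigen}
\tau^\sharp w=b(s)\,w\qquad\text{for all } w\in Q .
\end{equation}

\begin{proposition}\label{prop:isotypic}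
The map $\mathbf k\otimes_{\mathbb C}Q\to P$ is bijective. The spaces $E^p=H^p(\operatorname{Kos}(Q))$ are finite-dimensional over $\mathbb C$, and $H^p(Y)\cong L_{b/c}\otimes_{\mathbb C}E^p$, a direct sum of $\dim E^p$ copies of $L_{b/c}$.
\end{proposition}

\begin{proof}
The image $\mathbf kQ$ contains $u$ and is stable under $\mathbf k$, under functions and under $\theta^\sharp$, hence under $\theta=\theta^\sharp-s\,\theta(f^*)/f^*$. By Lemma~\ref{lem:P} it is $P$. If the map is not injective, take a nontrivial relation $\sum_{i=1}^lr_i(s)w_i=0$ with $w_i\in Q$ linearly independent over $\mathbb C$, with $l$ minimal and $r_1=1$. Applying $\tau^\sharp$ and dividing by $b(s)$ gives $\sum r_i(s+1)w_i=0$ by \eqref{eq:eigen}. The difference of the two relations is shorter, hence trivial, so $r_i(s+1)=r_i(s)$ for all $i$. By Lemma~\ref{lem:shift}(a) the $r_i$ are constants, which contradicts independence.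

Thus $P=\mathbf k\otimes Q$ as an $R$-module, and $\tau=(f^*)^{-1}\tau^\sharp$ acts by $\tau(r(s)\otimes w)=r(s+1)b(s)\otimes(f^*)^{-1}w$. By Lemma~\ref{lem:koszul}(b), $H^p(Y)=H^p(\operatorname{Kos}(P))=\mathbf k\otimes E^p$ as $\mathcal A$-modules, and by (a) the function $f^*$ acts on $E^p$ by $c$. Hence $\tau(r(s)\otimes a)=r(s+1)\,c^{-1}b(s)\otimes a$ for $a\in E^p$. The dimension of $E^p$ equals $\dim_{\mathbf k}H^p(Y)$, which is finite.
\end{proof}

\section{Multiplicity one on $V'$ and the proof of Theorem~\ref{thm:main}}\label{sec:end}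

By \eqref{eq:c}, Section~\ref{sec:fourier} applies both to $(V,f,f^*,b,\eta)$ and to $(V',f',f'^*,b',\eta')$; we mark the objects for $V'$ with a prime. So $\chi(Y)$ is an integer multiple of $[L_{b/c}]$ and $\chi(Y')$ is an integer multiple of $[L_{b'/c'}]$. Their equality says nothing if both integers are $0$. For $V'$ we can compute the integer, because the group acts transitively on $\check Y'$ and its Lie algebra provides enough differential equations for $u'$ to determine $Q'$.

\begin{proposition}\label{prop:one}
$Q'\cong\mathbb C[\check Y']$ as a $\mathbb C[\check Y']$-module. Hence $\chi(Y')=(-1)^{n'}[L_{b'/c'}]$.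
\end{proposition}

\begin{proof}
In this proof $x_i,\xi_i$ are coordinates on $V',V'^*$. Let $A\in\operatorname{Lie}G'$ act on $V'$ by the matrix $(A_{ij})$. Differentiating $f'(gv)=\phi(g)f'(v)$ gives $\sum A_{ij}x_j\partial_if'=d\phi(A)f'$, hence
\[
\sum A_{ij}x_j\partial_i\,f'^s=s\,d\phi(A)\,f'^s .
\]
Under the Fourier identification, $x_j\partial_i=-\partial_{\xi_j}\xi_i=-\xi_i\partial_{\xi_j}-\delta_{ij}$. The field $\theta_A=-\sum A_{ij}\xi_i\partial_{\xi_j}$ is the vector field of the action of $A$ on $V'^*$, and we obtain $\theta_Au'=(\operatorname{tr}A+s\,d\phi(A))u'$. Since $f'^*$ has character $\phi^{-1}$, we have $\theta_A(f'^*)=-d\phi(A)f'^*$. The twist therefore cancels the term in $s$: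
\[
\theta_A^\sharp u'=(\operatorname{tr}A)\,u' .
\]
By Lemma~\ref{lem:orbit} and (G1), the values of the $\theta_A$ span the tangent space at every point of $\check Y'$. The quotient of the module of vector fields on $\check Y'$ by the submodule generated by the $\theta_A$ is finitely generated with zero fiber at every point, so it is zero by Nakayama's lemma. Thus every vector field is a sum $\theta=\sum g_A\theta_A$ with $g_A\in\mathbb C[\check Y']$, and $\theta^\sharp u'=a_\theta u'$ with $a_\theta=\sum g_A\operatorname{tr}A\in\mathbb C[\check Y']$. By the Leibniz rule $\mathbb C[\check Y']u'$ is stable under all $\theta^\sharp$, so it equals $Q'$.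

Let $J$ be the annihilator of $u'$ in $\mathbb C[\check Y']$. If $g\in J$, then $\theta(g)u'=\theta^\sharp(gu')-g\,a_\theta u'=0$, so $J$ is stable under the partial derivatives. Suppose $J$ contains $g\neq0$. At each point of the connected set $\check Y'$ the Taylor series of $g$ is nonzero, so some iterated derivative of $g$, which lies in $J$, does not vanish there. Then $J$ has no common zero, so $1\in J$ by the Nullstellensatz, contradicting $u'\neq0$ (Lemma~\ref{lem:P}). Hence $J=0$ and $Q'\cong\mathbb C[\check Y']$. The formula for $\chi(Y')$ follows from Lemma~\ref{lem:koszul}(c) and Proposition~\ref{prop:isotypic}.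
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:localization}, \ref{prop:isotypic} and \ref{prop:one} give
\[
\Bigl(\sum_p(-1)^p\dim E^p\Bigr)[L_{b/c}]=(-1)^{n'}[L_{b'/c'}]\qquad\text{in }\mathcal K .
\]
The classes of simple modules form a basis of $\mathcal K$ and the right side is nonzero, so $L_{b/c}\cong L_{b'/c'}$. By \eqref{eq:c}, $b/c=f(v_1)\prod_j(s+\alpha_j)$ and $b'/c'=f(v_1)\prod_j(s+\alpha'_j)$. Now \eqref{eq:iso} gives \eqref{eq:main}, and Lemma~\ref{lem:shift}(b) gives $b^{\exp}=b'^{\exp}$.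
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hypotheses}
Step (I) needs only that $T$ is a torus fixing $f$ and $h$, and step (II) needs only \eqref{eq:bfunction} and \eqref{eq:c}. That $O_1$ is closed in $Y$, that $T$ is maximal, and Theorem~\ref{thm:A}, of which only part (1) is used, enter through Lemma~\ref{lem:orbit} and thus through step (III); reductivity transports the homogeneity of $Y'$ to $\check Y'$. To see the role of the closed orbit, let $G=(\mathbb C^\times)^2$ act diagonally on $\mathbb C^2$ and let $f=x_1$. Then $Y$ is the union of $O_1=\{x_1\ne0,\,x_2=0\}$ and the open orbit. Starting from the point $(1,1)$ of the open orbit one gets $T=1$ and $V'=V$, and the fields $\xi_1\partial_{\xi_1}$, $\xi_2\partial_{\xi_2}$ fail to span the tangent space at $\eta=(1,0)$, so the proof of Proposition~\ref{prop:one} breaks down at the very point where it is needed.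
\end{remark}

\section{The total shift of the exponents}\label{sec:degree}

In Examples~\ref{ex:quadric} and \ref{ex:det} the exponents for $V$ exceed those for $V'$ by a total of $\frac12(n-n')$ and $\frac12(m^2-m)$, half the number of dimensions lost. This is a general fact once $\dim V$ is replaced by $\dim O_1$. The degree of a rational function means the degree of its numerator minus that of its denominator.

\begin{theorem}\label{thm:degree}
Let $q\ge1$.
\begin{enumerate}
\item[(a)] $\sum_j\alpha_j=\frac12(q+\dim O_1)$ and $\sum_j\alpha'_j=\frac12(q+\dim V')$. Hence the function $r$ of Theorem~\ref{thm:main}, which is unique up to a scalar, has degree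
\[
\deg r=\sum_j(\alpha_j-\alpha_j')=\tfrac12(\dim O_1-\dim V')=\tfrac12\dim\bigl[(\mathfrak g/\mathfrak h)/(\mathfrak g/\mathfrak h)^T\bigr]\ge0 .
\]
\item[(b)] The following are equivalent: \textup{(i)} $b/b_0=b'/b'_0$; \textup{(ii)} $\dim O_1=\dim V'$, that is, $T$ acts trivially on $\mathfrak g/\mathfrak h$; \textup{(iii)} $f=f'\circ p$, where $p:V\to V'=V^T$ is the $T$-equivariant projection.
\end{enumerate}
\end{theorem}

The sum of the exponents is the second coefficient of $b/b_0$, and it is expressed through the Hessians of $\log f$ and $\log f^*$. Along $O_1$ these are controlled by equivariance. Transversally to $O_1$ we need the following lemma.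

\begin{lemma}\label{lem:transversal}
Let $v\in Y$, and let $W$ be a $G_v$-stable complement of $\mathfrak gv$ in $V$. Then $f(v+w)=f(v)$ for all $w\in W$.
\end{lemma}

\begin{proof}
We show that $G_v$ has a dense orbit in $W$. Let $\mathfrak g_v$ be the Lie algebra of $G_v$ and $\mathfrak m$ a vector space complement of $\mathfrak g_v$ in $\mathfrak g$. For $w\in W$ consider the linear map $j_w:\mathfrak m\oplus W\to V$, $(A,w')\mapsto A(v+w)+w'$. The map $j_0$ is bijective, so $j_w$ is bijective for $w$ in a nonempty Zariski open set $W_1\subset W$. Let $O$ be the open orbit in $V$ and $W_2=\{w\in W:v+w\in O\}$, a Zariski open set. The map $G\times W\to V$, $(g,w)\mapsto g(v+w)$, has surjective differential at $(1,0)$, so its image contains a neighborhood of $v$ in the usual topology and meets $O$. Hence $W_2\neq\emptyset$. Take $w\in W_1\cap W_2$. Since $\mathfrak g(v+w)=V$, each $w'\in W$ has the form $w'=A(v+w)+Bw$ with $A\in\mathfrak m$ and $B\in\mathfrak g_v$. Here $Bw\in W$, so $A(v+w)\in W$, and injectivity of $j_w$ forces $A=0$. Thus $\mathfrak g_vw=W$, and $G_vw$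 is dense in $W$ by (G1). As $\phi$ is trivial on $G_v$, the function $w\mapsto f(v+w)$ is $G_v$-invariant, hence constant.
\end{proof}

Next we find a point of $O_1$ at which such a complement exists and at which $F$ and the map $v\mapsto v^\dagger$ of Section~\ref{sub:dual} agree. It is a point of minimal norm on a level set of $f$.

\begin{lemma}\label{lem:minimal}
There is $v_0\in O_1$ such that $F(v_0)=v_0^\dagger$ and $W=(\mathfrak gv_0)^\perp$ is stable under $G_{v_0}$.
\end{lemma}

\begin{proof}
For $z\in\mathbb C^\times$ the set $zO_1$ is an orbit closed in $Y$, so $zO_1=O_1$ by uniqueness. Hence $v\in\mathfrak gv$ for $v\in O_1$. The set $\Sigma=O_1\cap f^{-1}(f(v_1))$ is closed in $V$, because $f^{-1}(f(v_1))$ is a closed subset of $V$ contained in $Y$. Let $v_0\in\Sigma$ have minimal norm. For $A\in\ker d\phi$ the curve $\exp(\varepsilon A)v_0$ stays in $\Sigma$, so $\operatorname{Re}(Av_0,v_0)=0$. Applying this to $iA$ as well,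
\begin{equation}\label{eq:moment}
(Av_0,v_0)=0\qquad(A\in\ker d\phi).
\end{equation}

Let $g=k\exp(iX)\in G_{v_0}$. From $1=|\phi(g)|=e^{i\,d\phi(X)}$ we get $d\phi(X)=0$. Since $iX$ is self-adjoint on $V$, the function $a(\varepsilon)=\|\exp(i\varepsilon X)v_0\|^2$ is a sum of real exponentials with nonnegative coefficients, hence convex. It has $a'(0)=2(iXv_0,v_0)=0$ by \eqref{eq:moment}, and $a(1)=\|k^{-1}v_0\|^2=a(0)$. So $a$ is constant on $[0,1]$, and $0=a''(0)=4\|Xv_0\|^2$. Thus $Xv_0=0$ and $kv_0=v_0$, and the adjoint $\exp(iX)k^{-1}$ of $g$ lies in $G_{v_0}$. A group closed under adjoints that preserves $\mathfrak gv_0$ preserves its orthogonal complement $W$.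

Differentiating $f(gv_0)=\phi(g)f(v_0)$ gives $d\phi(A)=\langle F(v_0),Av_0\rangle$. If $Av_0=v_0$, this is $q\neq0$ by Euler's formula, so $d\phi\ne0$. By \eqref{eq:moment} there is $\kappa\in\mathbb C$ with $(Av_0,v_0)=\kappa\,d\phi(A)$ for all $A\in\mathfrak g$, that is, $v_0^\dagger=\kappa F(v_0)$ on $\mathfrak gv_0$. On $W$ the form $v_0^\dagger$ vanishes because $v_0\in\mathfrak gv_0$, and $F(v_0)$ vanishes by Lemma~\ref{lem:transversal}. So $v_0^\dagger=\kappa F(v_0)$. Evaluating at $v_0$ gives $\|v_0\|^2=\kappa q$, so $\kappa>0$. Replacing $v_0$ by $\kappa^{-1/2}v_0\in O_1$ leaves $G_{v_0}$ and $W$ unchanged and makes $\kappa=1$.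
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degree}(a)]
\emph{The second coefficient.} Expanding by the Leibniz rule, $f^{-s}\partial_{i_1}\cdots\partial_{i_q}f^s$ is the sum, over all partitions of $\{1,\dots,q\}$ into blocks $B$, of the products $\prod_B\bigl(s\,\partial_B\log f\bigr)$, where $\partial_B=\prod_{\nu\in B}\partial_{i_\nu}$. The partition into singletons gives the coefficient of $s^q$, and the partitions with one pair give the coefficient of $s^{q-1}$. By linearity,
\[
f^{-s}f^*(\partial)f^s=s^qf^*(F)+s^{q-1}\cdot\tfrac12\sum_{i,j}\frac{\partial^2f^*}{\partial\xi_i\partial\xi_j}(F)\;\partial_i\partial_j\log f+\cdots .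
\]
The left side equals $b(s-1)/f$. Let $F^*=\operatorname{grad}\log f^*:\check Y\to V$, and let $DF(v):V\to V^*$ and $DF^*(\xi):V^*\to V$ be the differentials, whose matrices are the Hessians of $\log f$ and $\log f^*$ and are symmetric. Since $(f^*)^{-1}\partial^2f^*/\partial\xi_i\partial\xi_j=(DF^*)_{ij}+F^*_iF^*_j$, dividing the second coefficient by the first at a point $v\in Y$, with $\xi=F(v)$, gives
\begin{equation}\label{eq:second}
\sum_j(\alpha_j-1)=\tfrac12\operatorname{Tr}\bigl(DF^*(\xi)DF(v)\bigr)+\tfrac12\langle DF(v)F^*(\xi),F^*(\xi)\rangle .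
\end{equation}

\emph{Evaluation at $v_0$.} Take $v_0$ and $W$ as in Lemma~\ref{lem:minimal}, $f^*=\bar f$ and $\eta_0=F(v_0)=v_0^\dagger$. In orthonormal coordinates $F^*(v^\dagger)$ has the conjugate coordinates of $F(v)$, so $F^*(\eta_0)=v_0$. As $F$ is homogeneous of degree $-1$, we have $DF(v_0)v_0=-F(v_0)$, and the last term of \eqref{eq:second} is $-\frac12\langle F(v_0),v_0\rangle=-\frac q2$. Differentiating the equivariance of $F$ and $F^*$ gives $DF(v_0)Av_0=A\eta_0$ and $DF^*(\eta_0)A\eta_0=Av_0$ for $A\in\mathfrak g$. So $DF^*(\eta_0)DF(v_0)$ is the identity on $\mathfrak gv_0$. We claim that $DF(v_0)W=0$. Let $w\in W$. For $A=X_1+iX_2$ with $X_1,X_2\in\mathfrak k$ the adjoint of $A$ on $V$ is $A^+=-X_1+iX_2\in\mathfrak g$, and by symmetry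
\[
\langle DF(v_0)w,Av_0\rangle=\langle A\eta_0,w\rangle=-(Aw,v_0)=-(w,A^+v_0)=0 .
\]
For $w'\in W$, $\langle DF(v_0)w,w'\rangle=0$ because $\log f$ is constant on $v_0+W$ by Lemma~\ref{lem:transversal}. Since $V=\mathfrak gv_0\oplus W$, the claim follows. The trace in \eqref{eq:second} is therefore $\dim\mathfrak gv_0=\dim O_1$, and $\sum_j(\alpha_j-1)=\frac12(\dim O_1-q)$. This is the first formula. The second is the first applied to $(G',V',f')$, for which the closed orbit is $Y'$ by Lemma~\ref{lem:orbit}.

\emph{The degree of $r$.} If $r$ has degree $d$, then $r(s+1)/r(s)=1+d/s+O(s^{-2})$ at infinity, while the left side of \eqref{eq:main} is $1+\sum_j(\alpha_j-\alpha_j')/s+O(s^{-2})$. Finally, $Nv_1$ is open in $V'$, so $V'=\mathfrak nv_1\subset(\mathfrak gv_1)^T\subset V'$. With the $H$-isomorphism $\mathfrak g/\mathfrak h\cong\mathfrak gv_1$ this gives $V'=(\mathfrak gv_1)^T\cong(\mathfrak g/\mathfrak h)^T$, and $\dim O_1=\dim\mathfrak g/\mathfrak h$.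
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degree}(b)]
The two forms of (ii) agree because $V'\cong(\mathfrak g/\mathfrak h)^T$, and (i) implies (ii) by (a).

(ii)$\Rightarrow$(iii). Now $\mathfrak gv_1=V'$. Write $v_1=gv_0$ with $v_0,W$ as in Lemma~\ref{lem:minimal}; then $W_1=gW$ is an $H$-stable complement of $\mathfrak gv_1$. It is $T$-stable with $W_1^T=W_1\cap V'=0$, so it lies in the sum of the nonzero weight spaces, which is $\ker p$, and equals it by dimension. Elements $k\in N$ permute the nonzero weight spaces, so $kW_1=W_1$. By Lemma~\ref{lem:transversal}, for $w\in W_1$,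
\[
f(kv_1+w)=\phi(k)f(v_1+k^{-1}w)=\phi(k)f(v_1)=f(kv_1).
\]
As $Nv_1$ is dense in $V'$, we get $f(v'+w)=f(v')$ for all $v'\in V'$ and $w\in\ker p$.

(iii)$\Rightarrow$(i). Choose $K$ containing the maximal compact subgroup of $T$. This subgroup acts unitarily and by distinct characters on distinct weight spaces of $T$, so $\ker p=V'^\perp$. Take orthonormal coordinates in which $V'$ is given by $x_j=0$ for $j>n'$. By (iii), $f$ involves only $x_1,\dots,x_{n'}$, so $f^*=\bar f$ involves only $\xi_1,\dots,\xi_{n'}$. Restriction of linear forms identifies $(V^*)^T=\{\xi_j=0 \text{ for } j>n'\}$ with $V'^*$, compatibly with $N$. The restriction of $f^*$ to this space is thus a nonzero relative invariant of $G'$ of character $\phi^{-1}$, hence a multiple of $f'^*$. So \eqref{eq:bfunction} for $V$ is a multiple of the same identity for $V'$, and $b$ is proportional to $b'$.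
\end{proof}

For $G=(\mathbb C^\times)^2$ and $f=x_1$ as in Remark~\ref{rem:hypotheses}, with $v_1=(1,0)$, the space $V'$ is the $x_1$-axis and $b=b'=s+1$. Here $\dim O_1=1<\dim V$, and the formula $\sum\alpha_j=\frac12(q+\dim O_1)$ would fail with $\dim V$ in place of $\dim O_1$.

\section{Several relative invariants}\label{sec:several}

For several relative invariants there is one $b$-function for each of them, in several variables, and the statement gains content: one function $r$ serves for all. Write $\mathbf s=(s_1,\dots,s_l)$, let $\mathbf e_1,\dots,\mathbf e_l$ be the standard basis of $\mathbb Z^l$, and put $f^{\mathbf s}=\prod_jf_j^{s_j}$. We identify $V'^*$ with $(V^*)^T$ by restriction of linear forms.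

\begin{theorem}\label{thm:several}
Let $f_1,\dots,f_l$ be nonzero relative invariants of $(G,V)$ with characters $\phi_1,\dots,\phi_l$, let $f=f_1\cdots f_l$, and let $v_1,T,V',G'$ be as in Section~\ref{sec:intro} for $f$ and $\phi=\prod\phi_i$. Let $f_i'=f_i|_{V'}$, let $f_i^*$ be the relative invariants on $V^*$ of character $\phi_i^{-1}$, and let $f_i'^*=f_i^*|_{V'^*}$. Define $b_i$ and $b'_i$ by
\[
f_i^*(\partial)f^{\mathbf s+\mathbf e_i}=b_i(\mathbf s)f^{\mathbf s},\qquad f_i'^*(\partial)f'^{\,\mathbf s+\mathbf e_i}=b_i'(\mathbf s)f'^{\,\mathbf s}.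
\]
Then there is a single $r\in\mathbb C(s_1,\dots,s_l)^\times$ with
\[
\frac{b_i(\mathbf s)}{b_i'(\mathbf s)}=\frac{r(\mathbf s+\mathbf e_i)}{r(\mathbf s)}\qquad(i=1,\dots,l).
\]
\end{theorem}

\begin{proof}
If $f$ is constant, then all $f_i$ and $f_i^*$ are constant, $b_i=f_i^*f_i=b'_i$, and $r=1$ works. Let $q=\deg f\ge1$.

\emph{The polynomials $b_i,b_i'$ exist.} For $a\in V$ and a function $\psi$ on $V$ we have $\partial_a(\psi\circ g)=(\partial_{ga}\psi)\circ g$, hence $p(\partial)(\psi\circ g)=\bigl((p\circ g^{-1})(\partial)\psi\bigr)\circ g$ for $p\in\mathbb C[V^*]$. Take $p=f_i^*$, for which $p\circ g^{-1}=\phi_i(g)p$, and $\psi=f^{\mathbf s+\mathbf e_i}$ with $\mathbf s\in\mathbb Z_{\ge0}^l$. Then $f_i^*(\partial)\psi$ has the character of $f^{\mathbf s}$, hence is a constant multiple of it. So the quotient $\beta(\mathbf s,v)=f_i^*(\partial)f^{\mathbf s+\mathbf e_i}/f^{\mathbf s}\in\mathbb C[Y][\mathbf s]$ satisfies $\beta(\mathbf s,v)=\beta(\mathbf s,v_1)$ for all $\mathbf s\in\mathbb Z^l_{\geq0}$, hence identically. As $f_i(v_1)\neq0$, each $\phi_i$ is trivial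 on $H$; so $f_i$ is $T$-invariant, $f'_i$ and $f_i'^*$ transform under $G'$ by $\phi_i$ and $\phi_i^{-1}$, and the same argument gives $b'_i$.

\emph{They are nonzero.} Let $\eta=\operatorname{grad}\log f(v_1)\in(V^*)^T$; it corresponds to $\eta'\in V'^*$. The product $\prod f_i^*$ is a nonzero multiple of $f^*$, so $c_i:=f_i^*(\eta)\neq0$ by \eqref{eq:c}, and $f_i'^*(\eta')=c_i$ by the definition of $f_i'^*$. Set $s_1=\dots=s_l=\rho$. Since $\partial_j(gf^\rho)=(\rho F_jg+\partial_jg)f^\rho$, the coefficient of $\rho^{\deg f_i}$ in $b_i(\rho,\dots,\rho)$ is $f_i^*(F)f_i$, and its value at $v_1$ is $c_if_i(v_1)\ne0$. The same number is obtained for $b_i'$. Moreover $\prod f_i'^*$ is a nonzero multiple of $f'^*$, so $\check Y'=\{\prod f_i'^*\neq0\}$ is one $G'$-orbit by Lemma~\ref{lem:orbit}.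

\emph{The complexes.} Let now $\mathbf k=\mathbb C(\mathbf s)$ and $\mathcal A=\mathbf k\langle\tau_1^{\pm1},\dots,\tau_l^{\pm1}\rangle$ with commuting $\tau_i$ and $\tau_ip(\mathbf s)=p(\mathbf s+\mathbf e_i)\tau_i$. Put
\[
\nabla=d-dh\wedge{}+\sum_is_i\frac{df_i}{f_i}\wedge{},\qquad\tau_i\,\omega(\mathbf s)=f_i\,\omega(\mathbf s+\mathbf e_i).
\]
Fact (B) applies over an algebraic closure of $\mathbf k$. The proof of Lemma~\ref{lem:additive} is unchanged once $D_j=\partial_j-\partial_jh+\sum_is_i\,\partial_jf_i/f_i$, and that of Lemma~\ref{lem:vanishing} needs $\theta h=0$ and $\theta f_i=0$ for all $i$, which holds by $T$-invariance. Hence $\chi(Y)=\chi(Y')$.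

\emph{The Fourier side.} Let $M=(\mathbb C[Y]\otimes\mathbf k)f^{\mathbf s}$. Applying the shifts to the defining identities gives $f_i^*(\partial)f^{\mathbf s+\mathbf m+\mathbf e_i}=b_i(\mathbf s+\mathbf m)f^{\mathbf s+\mathbf m}$ for $\mathbf m\in\mathbb Z^l$. As in Lemma~\ref{lem:P}, it follows that $M=\mathbf kD(V)f^{\mathbf s}$ and that the image $u$ of $f^{\mathbf s}$ in $P=M[1/\prod f_i^*]$ is nonzero. Put
\[
\theta^\sharp=\theta+\sum_js_j\frac{\theta(f_j^*)}{f_j^*},\qquad\tau_i^\sharp=f_i^*\tau_i .
\]
Both $\tau_i^\sharp\theta^\sharp m$ and $\theta^\sharp\tau_i^\sharp m$ equal $f_i^*\theta\tau_im+\theta(f_i^*)\tau_im+f_i^*\sum_js_j\frac{\theta(f_j^*)}{f_j^*}\tau_im$, as in \eqref{eq:twist}, and $\tau_i^\sharp u=b_i(\mathbf s)u$. So $\tau_i^\sharp$ acts by $b_i(\mathbf s)$ on the submodule $Q$ generated by $u$ for the twisted action. In the proof of Proposition~\ref{prop:isotypic} the coefficients of a minimal relation are now invariant under all shifts $\mathbf s\mapsto\mathbf s+\mathbf e_i$. Such a rational function $p_1/p_2$ is constant: invariance gives $p_1(\mathbf m')p_2(\mathbf m)=p_1(\mathbf m)p_2(\mathbf m')$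 for all $\mathbf m,\mathbf m'\in\mathbb Z^l$, and fixing $\mathbf m$ with $p_2(\mathbf m)\ne0$, the polynomial $p_2(\mathbf m)p_1-p_1(\mathbf m)p_2$ vanishes on $\mathbb Z^l$. Hence each $H^p(Y)$ is a finite sum of copies of the simple module $L=\mathbf ke$ with $\tau_ie=c_i^{-1}b_i(\mathbf s)e$, and each $H^p(Y')$ is a finite sum of copies of $L'=\mathbf ke'$ with $\tau_ie'=c_i^{-1}b'_i(\mathbf s)e'$.

\emph{Multiplicity one.} On $V'$ we have $\theta_Au'=\bigl(\operatorname{tr}A+\sum_is_i\,d\phi_i(A)\bigr)u'$ and $\theta_A(f_i'^*)=-d\phi_i(A)f_i'^*$, so again $\theta_A^\sharp u'=(\operatorname{tr}A)u'$. The rest of the proof of Proposition~\ref{prop:one} does not involve $\mathbf s$, and $\chi(Y')=(-1)^{n'}[L']$. Comparing classes gives $L\cong L'$. An isomorphism $e\mapsto re'$ commutes with every $\tau_i$, which means $c_i^{-1}b_i(\mathbf s)\,r(\mathbf s)=r(\mathbf s+\mathbf e_i)\,c_i^{-1}b'_i(\mathbf s)$ for all $i$.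
\end{proof}

\begin{thebibliography}{9}

\bibitem{Chevalleytype}
\emph{A theorem of Chevalley type for prehomogeneous vector spaces},
doi:10.2969/jmsj/04810161,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.2969\%2Fjmsj\%2F04810161}.

\end{thebibliography}
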